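\title{A 2-factorization with a matching that meets every factor once}

\begin{abstract}
We prove that the edge set of every $2k$-regular simple graph can be decomposed into $k$ 2-factors in such a way that some matching contains exactly one edge of each factor. The proof removes Hamilton cycles and puts them back, redistributing the edges of a Hamilton cycle and a 2-factor between two new 2-factors. A doubling argument shows that one cycle can be put back unless the complement of the graph has degree at most about $2\log_2 k$. In that remaining range we embed a system of Hamilton cycles whose parities can be switched against one fixed 2-factor.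
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs in this paper are finite and simple. A \emph{2-factor} of a graph $G$ is a spanning 2-regular subgraph, that is, a family of vertex-disjoint cycles that covers all vertices. A \emph{decomposition} of a $2k$-regular graph $G$ is a list $F_1,\dots,F_k$ of 2-factors whose edge sets partition $E(G)$. The $F_i$ are its \emph{factors}, and we identify them with their edge sets. By Petersen's theorem every $2k$-regular graph has a decomposition. A \emph{matching} is a set of pairwise disjoint edges, and a matching $M$ is \emph{full} for a decomposition $F_1,\dots,F_k$ if $|M\cap F_i|=1$ for all $i$.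

As recorded in \cite{problem}, Alspach (1988) conjectured that every decomposition of a $2k$-regular graph has a full matching, and it is known that every decomposition has a matching $M$ with $|M\cap F_i|\le 1$ for all $i$ and $|M|>k-k^{2/3}$. The problem presented by Richard Anstee in \cite{problem} is the weaker conjecture in which the decomposition may be chosen: does every $2k$-regular graph have \emph{some} decomposition with a full matching? We show that it does.

\begin{theorem}\label{thm:main}
Let $k\ge 1$ and let $G$ be a $2k$-regular simple graph. Then $E(G)$ decomposes into 2-factors $F_1,\dots,F_k$ for which there is a matching $M$ with $|M\cap F_i|=1$ for all $i$.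
\end{theorem}

A full matching covers $2k$ vertices. A simple $2k$-regular graph has $n\ge 2k+1$ vertices, so there is room for it. For multigraphs there need not be: a triangle with every edge repeated $k$ times is $2k$-regular and has no two disjoint edges. The amount of room is measured by
\[
c=n-1-2k\ge 0 ,
\]
the number of non-neighbors of each vertex other than itself; a full matching leaves $c+1$ vertices uncovered. Both ends of the range of $c$ are easy, for opposite reasons. If $n\ge 4k-3$, a full matching can be chosen greedily in any decomposition. If $c\le 1$, the matching must cover almost everything, but $G$ is determined by $k$ and $c$, and a cyclic decomposition works. So one expects a positive answer. The difficulty is that in between there is neither enough room for a greedy choice nor any symmetry.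

What the range $n\le 4k-4$ does offer is a Hamilton cycle $H$, by Dirac's theorem. By induction $G-H$ has a decomposition with a full matching $M$, and one edge has to be added. If no edge of $H$ joins two uncovered vertices, we take an edge $f$ between uncovered vertices in another factor $F$ and split $H\cup F$ into two new 2-factors, one containing $f$ and the other containing the edge of $M$ in $F$. Section~\ref{sec:color} develops this tool. Section~\ref{sec:extend} shows that if it fails for $M$ and for all matchings obtained from $M$ by exchanging edges within factors, then $k$ is exponentially large in $c$. The argument survives, with a weaker constant, when one factor must not be touched, and this gives a second result, proved in Section~\ref{sec:induct}.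

\begin{theorem}\label{thm:prescribed}
Let $G$ be a $2k$-regular simple graph on $n$ vertices, let $c=n-1-2k$, and let $K$ be a 2-factor of $G$. If $2^{\lfloor (c+1)/2\rfloor+1}>k$, then $G$ has a decomposition into 2-factors, one of which is $K$, and a matching with exactly one edge in each of these 2-factors.
\end{theorem}

There remain the graphs with $c$ at most logarithmic in $k$. Their complements are so sparse that $G$ contains any prescribed spanning subgraph of moderate degree. In Section~\ref{sec:system} we prescribe a 2-factor $K$ and Hamilton cycles $H_1,\dots,H_r$ that are interlocked with it, remove the $H_s$, and apply Theorem~\ref{thm:prescribed} to what is left. In Section~\ref{sec:fill} we put the cycles back one at a time, using edges of $K$ to repair parities.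

\section{Tools, and the two ends of the range}\label{sec:ends}

From now on $G$ is a $2k$-regular graph with vertex set $V$, $n=|V|$ and $c=n-1-2k$. For $U\subseteq V$ we write $G[U]$ for the subgraph induced by $U$, and $V(e)$, $V(M)$ for the set of ends of an edge $e$ or of the edges of a matching $M$. We use three published theorems.
\begin{itemize}
\item \emph{Petersen's theorem.} Every $2k$-regular graph decomposes into 2-factors.
\item \emph{Dirac's theorem.} A graph on $n\ge 3$ vertices with minimum degree at least $n/2$ has a Hamilton cycle, that is, a cycle through all vertices.
\item \emph{The Sauer--Spencer theorem} \cite{SS}. If $G_1,G_2$ are graphs on $n$ vertices with maximum degrees satisfying $2\Delta(G_1)\Delta(G_2)<n$, then there is a bijection $V(G_1)\to V(G_2)$ that maps edges of $G_1$ to non-edges of $G_2$.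
\end{itemize}

\begin{lemma}\label{lem:greedy}
If $n\ge 4k-3$, every decomposition of $G$ has a full matching.
\end{lemma}

\begin{proof}
Choose disjoint edges from $F_1,F_2,\dots$ in turn. When $i\le k-1$ edges have been chosen, they cover $2i$ vertices, and these meet at most $4i\le 4k-4<n$ of the $n$ edges of $F_{i+1}$.
\end{proof}

\begin{lemma}\label{lem:complete}
If $c\le 1$, then $G$ has a decomposition with a full matching.
\end{lemma}

\begin{proof}
If $c=0$, then $G=K_{2k+1}$. If $c=1$, then $G$ is $K_{2k+2}$ minus a perfect matching, which we may take to be $\{\{x,x+k+1\}:x\in\mathbb Z_{2k+2}\}$. In both cases $V=\mathbb Z_n$ and two vertices are adjacent exactly when their difference is one of $\pm1,\dots,\pm k$. For $1\le d\le k$ let $F_d=\{\{x,x+d\}:x\in\mathbb Z_n\}$. Since $2d<n$, the vertices $x+d$ and $x-d$ are distinct, so $F_d$ is a 2-factor, and $F_1,\dots,F_k$ decompose $G$.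

Take two nested families of edges,
\[
\{-i,i\}\quad(1\le i\le\lfloor k/2\rfloor),\qquad \{k-i,\,k+1+i\}\quad(0\le i\le\lceil k/2\rceil-1).
\]
Their differences $2i$ and $2i+1$ run through the even and the odd numbers in $\{1,\dots,k\}$, so there is one edge in each $F_d$. The ends in the first family are distinct integers in $[-\lfloor k/2\rfloor,\lfloor k/2\rfloor]$, and those in the second are distinct integers in $[\lfloor k/2\rfloor+1,\,k+\lceil k/2\rceil]$. Together the two intervals contain $2k+1\le n$ consecutive integers, which are distinct modulo $n$. So the edges are disjoint.
\end{proof}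

\section{Redistributing a Hamilton cycle and a 2-factor}\label{sec:color}

In this section $H$ is a Hamilton cycle on a set $V$ of $n\ge 5$ vertices and $F$ is a 2-factor on $V$ that is edge-disjoint from $H$. A decomposition of the 4-regular graph $H\cup F$ into two 2-factors \emph{separates} two edges if they lie in different factors. We want to separate two given edges of $F$.

For $k\le 2$ Lemma~\ref{lem:greedy} covers every graph, and for $k=3$ it needs $n\ge 9$, so $K_7$ is the smallest graph on which the greedy bound fails. The idea is visible there.

\begin{example}\label{ex:K7}
Decompose $K_7$ on $\{0,\dots,6\}$ into the Hamilton cycle $H=0123456$, the 2-factor $F$ consisting of the triangle $035$ and the 4-cycle $1426$, and the Hamilton cycle $K=0251364$. The matching $M=\{26,04\}$ has one edge in $F$ and one in $K$. It leaves $1,3,5$ uncovered, and none of the edges $13,15\in K$ and $35\in F$ belongs to $H$, so $M$ does not extend to a full matching of this decomposition. We separate $35$ from $26$.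

Color the edges of $H\cup F$ red and blue, trying to alternate along every cycle of $H$ and $F$. Where both alternations succeed, the vertex gets two edges of each color. Alternation must fail once on the 7-cycle $H$ and once on the triangle, so let both failures occur at $0$, in opposite colors. On $H$ the edges $60,01,23,45$ are red and $12,34,56$ are blue. On the triangle $03,05$ are blue and $35$ is red. The 4-cycle can be colored alternately in two ways, and we choose $26,14$ blue and $24,16$ red. The red edges form the triangle $016$ and the 4-cycle $2354$, and the blue edges form the 7-cycle $0341265$. For the decomposition into red, blue and $K$ the matching $\{35,26,04\}$ is full.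
\end{example}

In general, let $\Theta\subseteq V$ be the set where alternation is allowed to fail. A red--blue coloring of the edges of a cycle $Z$ is \emph{$\Theta$-alternating} if the two edges of $Z$ at a vertex $v$ have the same color exactly when $v\in\Theta$; for $v\in\Theta\cap V(Z)$ this common color is the \emph{color of $Z$ at $v$}. Going once around $Z$, the color changes at the $|Z|-|\Theta\cap V(Z)|$ vertices outside $\Theta$. So a $\Theta$-alternating coloring of $Z$ exists if and only if this number is even, and then there are exactly two, which differ by interchanging the colors. A \emph{$\Theta$-coloring} of $H\cup F$ is a coloring that is $\Theta$-alternating on $H$ and on every cycle of $F$ and in which, at every $v\in\Theta$, the color of $H$ differs from the color of the cycle of $F$ through $v$. In a $\Theta$-coloring every vertex has two edges of each color, so the color classes are a decomposition of $H\cup F$.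

Call $\Theta$ an \emph{odd transversal} if it contains exactly one vertex of every odd cycle of $F$ and no vertex of an even cycle. Since a cycle has at least three vertices, any given vertex can be avoided by an odd transversal.

\begin{lemma}\label{lem:transversal}
Let $\Theta$ be an odd transversal. Then $|\Theta|\equiv n \pmod 2$, so $H$ has a $\Theta$-alternating coloring. Every such coloring extends to a $\Theta$-coloring of $H\cup F$, and on each even cycle of $F$ either of the two alternating colorings may be used.
\end{lemma}

\begin{proof}
The lengths of the cycles of $F$ add up to $n$, so the number $|\Theta|$ of odd cycles has the parity of $n$. Every cycle $Z$ of $F$ has an even number of vertices outside $\Theta$, hence two $\Theta$-alternating colorings. If $Z$ is odd, one of the two has the required color at the unique vertex of $\Theta$ on $Z$. If $Z$ is even, there is no further requirement.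
\end{proof}

\begin{lemma}\label{lem:adjacent}
If $f\ne f'$ are edges of $F$ with a common vertex $w$, some decomposition of $H\cup F$ separates them.
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:transversal} with an odd transversal that avoids $w$.
\end{proof}

\begin{remark}
That $H$ is a single cycle is used only to satisfy the parity condition on $H$, but it cannot be dropped. Take two copies of $K_5$ minus an edge and join a new vertex $w$ to the four vertices of degree 3. This graph is 4-regular, and a cycle through $w$ that enters one copy returns from the same copy. So no decomposition separates the two edges from $w$ into one copy.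
\end{remark}

Odd transversals do not separate every pair: two opposite edges of the 4-cycle in Example~\ref{ex:K7} always get the same color. To separate them we put two vertices of the even cycle into $\Theta$. Then the cycle must have the right color at two vertices, and only one of the two requirements is free. The remedy is a local change of $H$ that reverses its color at one vertex of $\Theta$ and nowhere else.

Let $a,b,b',a'$ be four consecutive vertices of $H$. The \emph{switch} of $H$ at the path $a\,b\,b'\,a'$ is
\[
H'=(H\setminus\{ab,\,b'a'\})\cup\{ab',\,ba'\},
\]
the Hamilton cycle obtained by exchanging the positions of $b$ and $b'$.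

\begin{lemma}\label{lem:flip}
Let $b\in\Theta$ and $b'\notin\Theta$. For every $\Theta$-alternating coloring of $H$ there is a $\Theta$-alternating coloring of $H'$ such that the colors of $H$ and $H'$ differ at $b$ and agree at all other vertices of $\Theta$.
\end{lemma}

\begin{proof}
Say the color of $H$ at $b$ is red. Then $ab$ and $bb'$ are red, and $b'a'$ is blue because $b'\notin\Theta$. Color $ab'$ red, color $b'b$ and $ba'$ blue, and keep all other colors. The color changes at $b'$, both edges at $b$ are blue, and each of $a$, $a'$ has had one edge replaced by an edge of the same color.
\end{proof}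

\begin{example}\label{ex:flip}
In Example~\ref{ex:K7} let us separate $14$ from $26$ using $\Theta=\{1,3,4\}$. On $H$ the edges $01,12,56$ are red and $23,34,45,60$ are blue. The color of $H$ is red at $1$ and blue at $4$, so the edge $14$ would have to be both blue and red. Switch at the path $0\,1\,2\,3$. On $H'=0213456$ the edges $02,56$ are red and $21,13,34,45,60$ are blue, and the color at each of $1,3,4$ is blue. So $14,16,24,03,35$ are red and $26,05$ are blue. The red edges form the cycle $0241653$, which contains $14$, and the blue edges form the cycle $0621345$, which contains $26$. The new edges $02,13$ of $H'$ were taken from $K$. Giving $01,23$ in return turns $K$ into the 2-factor $0152364$, so we still have a decomposition of $K_7$.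
\end{example}

\begin{lemma}\label{lem:switch}
Let $H'$ be the switch of $H$ at the path $a\,b\,b'\,a'$, and suppose that $H'$ is also edge-disjoint from $F$. Let $e\ne f$ be edges of $F$ such that $b$ or $b'$ is an end of $e$ or $f$. Then some decomposition of $H\cup F$ or of $H'\cup F$ separates $e$ and $f$.
\end{lemma}

\begin{proof}
Reading the path backward exchanges $b$ and $b'$ and gives the same $H'$, and the roles of $e$ and $f$ are symmetric. So we may assume $b\in V(f)$.

\emph{Case 1: $e,f$ lie on different cycles of $F$, at least one of them even.} Take a coloring from Lemma~\ref{lem:transversal} and, if $e$ and $f$ have the same color, interchange the colors on the even cycle.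

\emph{Case 2: $e,f$ lie on different cycles of $F$, both odd.} Let $\Theta$ be an odd transversal that contains $b$ and avoids $b'$. Take colorings of $H$ and $H'$ as in Lemma~\ref{lem:flip} and extend them to $\Theta$-colorings of $H\cup F$ and $H'\cup F$ by Lemma~\ref{lem:transversal}. The coloring of the cycle through $e$ is determined by its color at its vertex of $\Theta$. That vertex is not $b$, so $e$ has the same color in both colorings. The edge $f$ has the color opposite to the color of the Hamilton cycle at $b$, so it has different colors in the two colorings. Hence one of them separates $e$ and $f$.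

In the remaining cases $e,f$ lie on one cycle $Z$ of $F$. Let $A_1,A_2$ be the vertex sets of the two paths of $Z-e-f$; both are nonempty. In a $\Theta$-coloring the number of color changes from $e$ to $f$ through $A_i$ is $|A_i\setminus\Theta|$, and $e,f$ are separated when this number is odd.

\emph{Case 3: one of $|A_1|,|A_2|$ is odd}, say $|A_2|$. Take an odd transversal $\Theta$ whose vertex on $Z$, if $Z$ is odd, lies in $A_1$. Then $|A_2\setminus\Theta|=|A_2|$ is odd, and Lemma~\ref{lem:transversal} gives a separating coloring of $H\cup F$.

\emph{Case 4: $|A_1|$ and $|A_2|$ are both even.} Then $Z$ is even and $|A_1|,|A_2|\ge2$. Say $b\in A_1$. Choose $q\in A_2\setminus\{b'\}$ and an odd transversal $\Theta_0$ that avoids $b'$, and let $\Theta=\Theta_0\cup\{b,q\}$. Since $|A_1\setminus\Theta|=|A_1|-1$ is odd, every $\Theta$-coloring separates $e$ and $f$, and it suffices to find one. We have $|\Theta|=|\Theta_0|+2\equiv n\pmod 2$, so there are colorings of $H$ and $H'$ as in Lemma~\ref{lem:flip}, and they have the same color at $q$. As $|Z|-2$ is even, $Z$ has a $\Theta$-alternating coloring with the opposite color at $q$. Its color at $b$ differs from the color at $b$ of exactly one of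 $H$, $H'$. Take that Hamilton cycle, and color the cycles of $F$ other than $Z$ as in the proof of Lemma~\ref{lem:transversal}.
\end{proof}

The switch, and with it the hypothesis on $b,b'$, is needed only in Cases 2 and 4. Lemma~\ref{lem:switch} will not be used until Section~\ref{sec:fill}; the next two sections rest on Lemma~\ref{lem:adjacent} alone.

\section{Putting back one Hamilton cycle}\label{sec:extend}

\begin{proposition}\label{prop:extend}
Let $k\ge 2$, let $H,F_1,\dots,F_{k-1}$ be a decomposition of $G$ in which $H$ is a Hamilton cycle, and let $M$ be a matching with exactly one edge in each $F_i$ and none in $H$.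
\begin{itemize}
\item[(a)] If $2^{\lfloor c/2\rfloor+3}-4\ge k$, then $G$ has a decomposition with a full matching.
\item[(b)] If $2^{\lfloor (c+1)/2\rfloor+1}>k$, then $G$ has a decomposition with a full matching in which $F_{k-1}$ is one of the factors.
\end{itemize}
\end{proposition}

We prove both parts together. Let $\varepsilon=0$ in part (a) and $\varepsilon=1$ in part (b), let $m=\lfloor (c+\varepsilon)/2\rfloor$, and put $K=F_{k-1}$ if $\varepsilon=1$. The \emph{active} factors are those that we may merge with $H$: all $F_i$ if $\varepsilon=0$, and all $F_i$ except $K$ if $\varepsilon=1$. There are $k-1-\varepsilon$ of them, and an edge is \emph{active} if it lies in one. Note that $n\ge 2k+1\ge5$, so Section~\ref{sec:color} applies.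

\subsection*{States}
The given matching may be badly placed, so we move it. For a matching $M'$ let $U(M')=V\setminus V(M')$. If $M'$ has the edge $e$ in $F_i$ and $f\in F_i$ is an edge of $G[U(M')]$, then replacing $e$ by $f$ is a \emph{swap}; it covers $V(f)$ and uncovers $V(e)$. Swaps are allowed in all $F_i$, including $K$. A \emph{state} is a matching obtained from $M$ by a sequence of swaps. Every state $M'$ has exactly one edge in each $F_i$ and none in $H$, and $|U(M')|=n-2(k-1)=c+3$.

For an active factor $F$ and $e,f\in F$, write $e\approx f$ if no decomposition of $H\cup F$ separates $e$ and $f$. This is an equivalence relation on $F$. For transitivity, let $e\approx e'\approx e''$; a decomposition separating $e$ from $e''$ would separate $e'$ from one of them. By Lemma~\ref{lem:adjacent} every class of $\approx$ is a matching.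

There are two ways to finish from a state $M'$. If $G[U(M')]$ contains an edge of $H$, add it to $M'$. If $G[U(M')]$ contains an edge $f$ of an active factor $F$ with $f\not\approx e$, where $e$ is the edge of $M'$ in $F$, replace $H,F$ by two 2-factors separating $e$ and $f$, and add $f$. In both cases we obtain a full matching and $K$ remains a factor. So we assume, until the end of this section and toward a contradiction, that for every state $M'$:
\begin{itemize}
\item[(B1)] $G[U(M')]$ contains no edge of $H$;
\item[(B2)] every edge of an active factor $F$ in $G[U(M')]$ is $\approx$-equivalent to the edge of $M'$ in $F$.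
\end{itemize}
Call an edge \emph{exposed} if it lies in $G[U(M')]$ for some state $M'$.

\begin{lemma}\label{lem:distinct}
The exposed active edges at any vertex lie in distinct factors.
\end{lemma}

\begin{proof}
Let $F$ be active and let $C$ be the class of the edge of $M$ in $F$. By (B2) a swap in $F$ replaces an edge by an equivalent one, so the edge in $F$ of every state lies in $C$. By (B2) again, every exposed edge of $F$ lies in $C$, which is a matching.
\end{proof}

The point of Lemma~\ref{lem:distinct} is that the exposed edges may come from different states. A vertex that stays uncovered while many other vertices become uncovered sees many factors.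

\begin{example}
Let $c=0$ and $\varepsilon=0$, so $G=K_{2k+1}$ and $U(M)=\{w,x,y\}$. By (B1) the edge $xy$ is active. Swap it in for the edge $e$ of $M$ in its factor. Now $w$ and the two ends of $e$ are uncovered. So the four edges from $w$ to $x$, $y$ and the ends of $e$ are exposed. They are not in $H$, and they lie in four distinct factors. Hence $k-1\ge4$, a contradiction exactly when $k\le 4=2^3-4$.
\end{example}

\subsection*{Doubling}
To iterate the example we keep a whole set $Q$ uncovered and release its vertices one at a time. Fix a state $M_0$ and put $U_0=U(M_0)$. For $Q\subseteq U_0$, a \emph{$Q$-state} is a state reached from $M_0$ by swaps whose inserted edges have no end in $Q$. Thus $M_0$ is a $Q$-state, $Q\subseteq U(M')$ for every $Q$-state $M'$, and a $Q$-state is a $Q'$-state for all $Q'\subseteq Q$. Let $R(Q)$ be the union of the sets $U(M')\setminus Q$ over all $Q$-states $M'$, and let $\Phi(Q)$ be the set of active factors that have an edge in $G[U(M')\setminus Q]$ for some $Q$-state $M'$. Each factor in $\Phi(Q)$ contributes two vertices to $R(Q)$, and nearly every vertex of $R(Q)$ contributes a factor once a vertex of $Q$ is released.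

\begin{lemma}\label{lem:double}
For $Q\subseteq U_0$ and $w\in Q$:
\begin{itemize}
\item[(i)] $|R(Q)|\ge c+3-|Q|+2|\Phi(Q)|$;
\item[(ii)] $|\Phi(Q\setminus\{w\})|\ge |R(Q)|-c-2\varepsilon$;
\item[(iii)] $|\Phi(\emptyset)|\ge 2^{|Q|}\psi(Q)-4+2\varepsilon$, where $\psi(Q)=|\Phi(Q)|+4-2\varepsilon-|Q|$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) The set $R(Q)$ contains the $c+3-|Q|$ vertices of $U_0\setminus Q$. Let $F\in\Phi(Q)$, witnessed by a $Q$-state $M'$ and an edge $f\in F$ of $G[U(M')\setminus Q]$, and let $e$ be the edge of $M_0$ in $F$. If $e\in M'$, swapping $e$ for $f$ gives a $Q$-state that does not cover $V(e)$. If $e\notin M'$, then $e$ was swapped out on the way from $M_0$ to $M'$, and the $Q$-state just after that swap does not cover $V(e)$. Since $V(e)$ is disjoint from $U_0\supseteq Q$, we get $V(e)\subseteq R(Q)$. The sets $V(e)$ for different $F$ are disjoint from each other and from $U_0$.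

(ii) As $w\notin R(Q)$ and $w$ has $c$ non-neighbors, it has at least $|R(Q)|-c$ neighbors $v\in R(Q)$. For each of them there is a $Q$-state $M'$ with $v\in U(M')\setminus Q$, and $w\in U(M')$. So $wv$ is an edge of $G[U(M')\setminus(Q\setminus\{w\})]$, and $M'$ is a $(Q\setminus\{w\})$-state. By (B1) $wv\notin H$. At most $2\varepsilon$ of the edges $wv$ are not active, namely those in $K$. The others lie in distinct active factors by Lemma~\ref{lem:distinct}, and these factors belong to $\Phi(Q\setminus\{w\})$.

(iii) By (i) and (ii), $|\Phi(Q\setminus\{w\})|\ge 2|\Phi(Q)|+3-2\varepsilon-|Q|$. The shift in the definition of $\psi$ absorbs the additive term: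
\[
\psi(Q\setminus\{w\})\ge \bigl(2|\Phi(Q)|+3-2\varepsilon-|Q|\bigr)+4-2\varepsilon-(|Q|-1)=2\psi(Q).
\]
Removing the vertices of $Q$ one by one gives $|\Phi(\emptyset)|+4-2\varepsilon=\psi(\emptyset)\ge 2^{|Q|}\psi(Q)$.
\end{proof}

\subsection*{A star to start from}
The doubling is useful only if $\psi(Q)>0$, so a large $Q$ needs about $|Q|$ active factors visible outside $Q$ at the start. By Lemma~\ref{lem:distinct} a star of active edges among the uncovered vertices provides them. Such a star need not exist in $G[U(M)]$, since each vertex has $c$ non-neighbors and $|U(M)|$ is only $c+3$. But if the vertices of $U(M)$ spend their non-neighbors on each other, then covered vertices have few non-neighbors in $U(M)$, and one swap uncovers such a vertex.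

\begin{lemma}\label{lem:star}
There is a state $M_0$ such that some vertex of $U(M_0)$ is incident with at least $m$ active edges of $G[U(M_0)]$.
\end{lemma}

\begin{proof}
Call two distinct vertices \emph{bad partners} if they are non-adjacent or, when $\varepsilon=1$, joined by an edge of $K$. Every vertex has exactly $c+2\varepsilon$ bad partners. By (B1), two distinct vertices that are uncovered in the same state are either bad partners or joined by an active edge.

Let $U=U(M)$, let $d_w$ be the number of active edges at $w$ in $G[U]$, and let $d=\max_{w\in U}d_w$. A vertex $w\in U$ has $c+2-d_w$ bad partners in $U$, hence exactly $d_w-2+2\varepsilon$ outside $U$.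

Suppose $d\ge1$ and let $d_w=d$. The active edges $f_1,\dots,f_d$ at $w$ in $G[U]$ lie in distinct factors; let $e_1,\dots,e_d$ be the edges of $M$ in these factors. The number of pairs of bad partners with one vertex in $U$ and one in $V(e_1)\cup\dots\cup V(e_d)$ is at most $|U|(d-2+2\varepsilon)\le |U|d$. So some $e_t$ is involved in at most $|U|$ such pairs, and some end $x$ of $e_t$ has at most $|U|/2$ bad partners in $U$. Swap $e_t$ for $f_t$. In the new state the uncovered set is $(U\setminus V(f_t))\cup V(e_t)$. It contains $x$, at least $|U|-2-|U|/2$ vertices of $U$ that are not bad partners of $x$, and the other end of the active edge $e_t$. So $x$ has at least $|U|/2-1=(c+1)/2\ge m$ active edges there.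

Suppose $d=0$. Then $0\le d_w-2+2\varepsilon$ forces $\varepsilon=1$, and no vertex of $U$ has a bad partner outside $U$. In particular both $K$-neighbors of a vertex of $U$ lie in $U$, so $G[U]$ contains an edge $f\in K$. Swap the edge $e$ of $M$ in $K$ for $f$; this is the only place where a swap in $K$ is needed. An end $x$ of $e$ has no bad partner in $U$, so in the new state it is joined by active edges to all $c+1\ge m$ vertices of $U\setminus V(f)$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:extend}]
Take $M_0$ from Lemma~\ref{lem:star}, with active edges $w_0w_1,\dots,w_0w_m$ in $G[U_0]$. Since $2m\le c+\varepsilon$, we have $(m+1)+(m+2-\varepsilon)\le c+3$, so there is a set $Q\subseteq U_0\setminus\{w_0,\dots,w_m\}$ with $|Q|=m+2-\varepsilon$. The $m$ edges of the star lie in $G[U_0\setminus Q]$ and in distinct factors, so $|\Phi(Q)|\ge m$ and $\psi(Q)\ge 2-\varepsilon$. Lemma~\ref{lem:double}(iii) bounds the number of active factors from below: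
\[
k-1-\varepsilon\ \ge\ |\Phi(\emptyset)|\ \ge\ 2^{m+2-\varepsilon}(2-\varepsilon)-4+2\varepsilon .
\]
For $\varepsilon=0$ this reads $k-1\ge 2^{m+3}-4$, contrary to the hypothesis of (a). For $\varepsilon=1$ it reads $k-2\ge 2^{m+1}-2$, contrary to the hypothesis of (b). So (B1) or (B2) fails in some state.
\end{proof}

\section{The two inductions}\label{sec:induct}

Removing a Hamilton cycle changes $(k,c)$ to $(k-1,c+2)$, so the hypothesis of Theorem~\ref{thm:prescribed} passes to the smaller graph. The cycle has to avoid $K$, so we apply Dirac's theorem in $G-K$.

\begin{proof}[Proof of Theorem~\ref{thm:prescribed}]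
We use induction on $k$. For $k=1$ we have $G=K$ and any edge is a full matching. Let $k\ge2$. If $n\ge 4k-3$, decompose $G-K$ by Petersen's theorem, add $K$, and apply Lemma~\ref{lem:greedy}. If $n\le 4k-4$, then $G-K$ has degree $2k-2\ge n/2$, so it has a Hamilton cycle $H$. The graph $G-H$ is $2(k-1)$-regular with parameter $c+2$, contains $K$, and satisfies $2^{\lfloor (c+3)/2\rfloor+1}>2^{\lfloor (c+1)/2\rfloor+1}>k-1$. By induction it has a decomposition $F_1,\dots,F_{k-1}$ with $F_{k-1}=K$ and a full matching $M$. Apply Proposition~\ref{prop:extend}(b).
\end{proof}

For Theorem~\ref{thm:main} we need the case that Proposition~\ref{prop:extend}(a) does not reach. It is proved in Sections~\ref{sec:system} and \ref{sec:fill}.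

\begin{proposition}\label{prop:dense}
If $c\ge2$ and $k\ge 2^{\lfloor c/2\rfloor+3}-3$, then $G$ has a decomposition with a full matching.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
We use induction on $k$. For $k=1$ take any edge. Let $k\ge2$. If $n\ge4k-3$, use Petersen's theorem and Lemma~\ref{lem:greedy}. If $c\le1$, use Lemma~\ref{lem:complete}. If $c\ge2$ and $k\ge 2^{\lfloor c/2\rfloor+3}-3$, use Proposition~\ref{prop:dense}. In the remaining case $n\le 4k-4$ and $k\le 2^{\lfloor c/2\rfloor+3}-4$. Since $2k\ge n/2$, the graph $G$ has a Hamilton cycle $H$. By induction $G-H$ has a decomposition with a full matching, and Proposition~\ref{prop:extend}(a) applies.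
\end{proof}

\section{Nearly complete graphs: a system of switchable cycles}\label{sec:system}

The hypothesis of Proposition~\ref{prop:dense} gives $c\le 2\log_2(k+3)-5$; the smallest instance is $c=2$, $k=13$, $n=29$. After removing $r$ Hamilton cycles the parameter is $c+2r$, so a logarithmic $r$ brings us into the range of Theorem~\ref{thm:prescribed}. The doubling argument is too weak to put these cycles back. Lemma~\ref{lem:switch} is strong enough, since it separates any two edges of $F$, but it needs a switch of $H$ next to one of them. As in Example~\ref{ex:flip}, the two new edges of $H'$ have to come from one and the same factor, which is then repaired with the two edges that $H$ gives up. So we choose the cycles in advance, such that a switch against one fixed factor $K$ is available at almost every vertex. This is why a version of the theorem with a prescribed factor is needed.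

Let $K$ be a 2-factor on $V$ with each cycle oriented, and let $b^+$ be the successor of $b$ on $K$. Let $H$ be a Hamilton cycle on $V$ edge-disjoint from $K$, with $n\ge5$. For $b\in V$ let $\eta(b)=bb^+\in K$, and let $\chi_H(b)$ be the pair of $H$-neighbors of $b$. Both maps are injective: $\eta(b)=\eta(v)$ with $b\ne v$ would give a cycle of length two in $K$, and $\chi_H(b)=\chi_H(v)$ would give a 4-cycle in $H$. We call $b$ \emph{switchable} for $H$ if $H$ contains a path $a\,b\,b'\,a'$ with $a'=b^+$ and $ab'\in K$. Then $\chi_H(b)=ab'$ and $\eta(b)=ba'$ are edges of $K$, and they are exactly the two new edges of the switch of $H$ at this path. This happens wherever $H$ zigzags between two parallel paths of $K$; see Figure~\ref{fig:switch}.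

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.7]
\draw[thick] (0,0)--(1,1.5)--(2,0)--(3,1.5)--(4,0)--(5,1.5)--(6,0)--(7,1.5);
\draw[dashed] (0,0)--(6,0) (1,1.5)--(7,1.5);
\node[below] at (3,0) {\small $\chi_H(b)$};
\node[above] at (4,1.5) {\small $\eta(b)$};
\draw[thick] (9,0)--(10,1.5)--(11,0)--(13,0)--(12,1.5)--(14,1.5)--(15,0)--(16,1.5);
\draw[dashed] (9,0)--(11,0)--(12,1.5)--(10,1.5) (15,0)--(13,0)--(14,1.5)--(16,1.5);
\foreach \s in {0,9} {
  \foreach \x in {0,2,4,6} {
    \fill (\s+\x,0) circle (2.5pt);
    \fill (\s+\x+1,1.5) circle (2.5pt);
  }
  \node[below left] at (\s+2,0) {$a$};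
  \node[below right] at (\s+4,0) {$b'$};
  \node[above left] at (\s+3,1.5) {$b$};
  \node[above right] at (\s+5,1.5) {$a'$};
}
\end{tikzpicture}
\caption{Left: a Hamilton cycle $H$ (solid) zigzags between two paths of a 2-factor $K$ (dashed, both oriented to the right), and $b$ is switchable. Right: after exchanging $ab,\,b'a'\in H$ with $ab',\,ba'\in K$, the solid edges still belong to a Hamilton cycle and the dashed edges to a 2-factor.}\label{fig:switch}
\end{figure}

\begin{lemma}\label{lem:system}
Let $r\ge1$ and $n-1>8(r+1)$. On the vertex set $\mathbb Z_n$ there are an oriented 2-factor $K$ and Hamilton cycles $H_1,\dots,H_r$, all pairwise edge-disjoint, such that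
\begin{itemize}
\item[(a)] if $n$ is even, every vertex is switchable for every $H_s$;
\item[(b)] if $n$ is odd, $K$ is a single cycle, and for each $s$ at most five vertices are not switchable for $H_s$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $b^+=b+2$, so that $K$ consists of a cycle on the even and a cycle on the odd residues. With $\delta=4s-3$ let $H_s$ be the zigzag $0,\ \delta,\ 2,\ 2+\delta,\ 4,\ 4+\delta,\dots$ between them. It is a Hamilton cycle with edges $\{x,x+\delta\}$ and $\{x,x+\delta-2\}$ for even $x$. An edge between an even and an odd residue determines its offset, the odd end minus the even end modulo $n$. The offsets $\delta,\delta-2$ for $1\le s\le r$ are distinct integers in $[-1,4r-3]$, and $4r-2<n$, so they are distinct modulo $n$ and the $H_s$ are edge-disjoint. Edges of $K$ join residues of equal parity, so they are not in any $H_s$. For even $x$, the vertex $b=x$ is switchable by the path $x+\delta-2,\ x,\ x+\delta,\ x+2$, and the vertex $b=x+\delta$ is switchable by the path $x,\ x+\delta,\ x+2,\ x+2+\delta$.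

(b) Let $n=2h+1$, so $h>4r+4$, and let $b^+=b+1$. For each $s$ we cut the cycle $K$ into two arcs and zigzag between them with a shift depending on $s$. The arcs have different lengths and the shift wraps around, which creates the exceptional vertices. Let $x_i=s+i$ for $0\le i\le h$ and $y_u=s+h+1+u$ for $0\le u\le h-1$; these are all the vertices. Reading the index of $y$ modulo $h$, let $H_s$ be the Hamilton cycle
\[
x_0,\ y_{2s},\ x_1,\ y_{2s+1},\ \dots,\ x_{h-1},\ y_{2s+h-1},\ x_h,\ x_0 .
\]

The \emph{length} of an edge whose ends differ by $d$, $0<d<n$, is $\min(d,n-d)$. Let $0\le i\le h-1$. If $2s+i<h$, then $y_{2s+i}-x_i=h+1+2s$ and $y_{2s+i}-x_{i+1}=h+2s$, so the two edges of $H_s$ at $y_{2s+i}$ have lengths $h-2s$ and $h-2s+1$. If $2s+i\ge h$, the index is reduced by $h$, and the differences and lengths are $2s+1$ and $2s$. The last edge $x_hx_0=\{s,s+h\}$ has length $h$. The $2r$ sets $\{2s,2s+1\}$ and $\{h-2s,h-2s+1\}$ are pairwise disjoint subsets of $[2,h-1]$, because $2r+1<h-2r$. The edges $\{s,s+h\}$ are distinct, since $\{s,s+h\}=\{s',s'+h\}$ with $s\ne s'$ would give $2h\equiv0\pmod n$. The edges of $K$ have length 1. So $K,H_1,\dots,H_r$ are edge-disjoint.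

All vertices other than $x_0,\ x_h,\ x_{h-2s},\ y_{h-1},\ y_{2s-1}$ are switchable for $H_s$. For $b=x_i$ with $1\le i\le h-1$ and $i\ne h-2s$ use the path $y_{2s+i-1},\ x_i,\ y_{2s+i},\ x_{i+1}$. Here $x_{i+1}=b^+$, and $2s+i\not\equiv0\pmod h$, so $y_{2s+i}=y_{2s+i-1}+1$ and these two vertices are joined in $K$. For $b=y_u$ with $u\notin\{2s-1,h-1\}$ write $u\equiv 2s+i\pmod h$ with $0\le i\le h-1$. Since $u\ne 2s-1$ we have $i\le h-2$, so $x_i,\ y_u,\ x_{i+1},\ y_{u+1}$ is a path in $H_s$. Here $x_ix_{i+1}\in K$, and $y_{u+1}=b^+$ because $u\ne h-1$.
\end{proof}

The number $r$ must be large enough for Theorem~\ref{thm:prescribed} and small enough for the Sauer--Spencer theorem. The smallest value allowed by the first condition meets the second.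

\begin{lemma}\label{lem:numbers}
Let $c\ge2$, $j=\lfloor c/2\rfloor$, $m=\lfloor (c+1)/2\rfloor$ and $k\ge 2^{j+3}-3$. Let $r$ be the least nonnegative integer with $2^{m+r+1}>k-r$. Then $1\le r\le k-1$ and $4(r+1)c<n-1$.
\end{lemma}

\begin{proof}
The value $k-1$ satisfies the inequality, so $r\le k-1$. Since $m\le j+1$, we have $2^{m+1}\le 2^{j+2}\le 2^{j+3}-3\le k$, so $r\ge1$. Minimality gives $2^{m+r}\le k-r+1$. Thus
\begin{equation}\label{eq:twok}
2k\ge 2^{m+r+1}+2r-2\qquad\text{and}\qquad 2k\ge 2^{j+4}-6 .
\end{equation}
As $n-1=2k+c$, we have to show $(4r+3)c<2k$. We use $2^x\ge 2x$ for integers $x\ge1$, so that $2^{j+4}\ge 32j$, and $j\ge1$.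
\begin{itemize}
\item If $r=1$, then $7c\le 14j+7<32j-6\le 2k$ by the second bound in \eqref{eq:twok}.
\item If $r=2$ and $c=2j$, then $11c=22j<32j-6\le 2k$.
\item If $r=2$ and $c=2j+1$, then $m=j+1$, and $11c=22j+11<32j+2\le 2^{m+3}+2\le 2k$ by the first bound.
\item If $r\ge3$, then $4r+3\le 2^{r+1}$ and $c\le 2m\le 2^m$, so $(4r+3)c\le 2^{m+r+1}<2k$ by the first bound. \qedhere
\end{itemize}
\end{proof}

In the instance $c=2$, $k=13$ the lemma gives $r=2$, and $4(r+1)c=24<28=n-1$. The next proposition is proved in Section~\ref{sec:fill}.

\begin{proposition}\label{prop:fill}
Let $c\ge2$. Suppose that $G$ has a decomposition whose factors include $K,H_1,\dots,H_r$ as in Lemma~\ref{lem:system}, and a matching with no edge in $H_1,\dots,H_r$ and exactly one edge in every other factor. Then $G$ has a decomposition with a full matching.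
\end{proposition}

\begin{proof}[Proof of Proposition~\ref{prop:dense}]
Let $m$ and $r$ be as in Lemma~\ref{lem:numbers}. Then $n-1>4(r+1)c\ge 8(r+1)$, so Lemma~\ref{lem:system} provides $K,H_1,\dots,H_r$. Their union has degree $2(r+1)$, the complement of $G$ has degree $c$, and $2\cdot 2(r+1)\cdot c<n$. By the Sauer--Spencer theorem we may identify $V$ with $\mathbb Z_n$ so that all edges of $K,H_1,\dots,H_r$ are non-edges of the complement, that is, edges of $G$. The graph $G'=G-H_1-\dots-H_r$ is $2(k-r)$-regular with $k-r\ge1$, it contains $K$, its parameter is $c'=c+2r$, and $2^{\lfloor (c'+1)/2\rfloor+1}=2^{m+r+1}>k-r$. By Theorem~\ref{thm:prescribed} it has a decomposition containing $K$ with a full matching. Add $H_1,\dots,H_r$ and apply Proposition~\ref{prop:fill}.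
\end{proof}

\section{Putting back all the cycles}\label{sec:fill}

We prove Proposition~\ref{prop:fill}. We modify the decomposition and enlarge the matching $M$ in steps, never removing an edge from $M$. At each stage $M$ has at most one edge in each factor. A factor is \emph{empty} if it has no edge of $M$. The set $\mathcal B$ of empty factors will always consist of some of the original cycles $H_1,\dots,H_r$. Let $z=|\mathcal B|$ and $U=V\setminus V(M)$, so that
\[
|U|=n-2(k-z)=c+2z+1 .
\]
Let $e_K$ be the edge of the initial matching in $K$, and let $K^*$ be the factor of the current decomposition that contains $e_K$; initially $K^*=K$. Switchability and the maps $\eta,\chi_H$ always refer to the original oriented $K$, and for $b$ switchable for $H$ we put $\pi_H(b)=\{\chi_H(b),\eta(b)\}\subseteq K$. Since $n=2k+1+c$, either $n$ is even and $c\ge3$ is odd, or $n$ is odd and $c$ is even.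

\subsection*{Three moves}
Each of the following moves adds one edge of $G[U]$ to $M$, removes one cycle $H$ from $\mathcal B$, and leaves the other members of $\mathcal B$ as empty factors.

\emph{Direct move.} If $G[U]$ contains an edge of $H\in\mathcal B$, add it to $M$.

\emph{Cherry move.} Let $H\in\mathcal B$, and let $F\notin\mathcal B$ be a factor with two adjacent edges $f,f'$ in $G[U]$. By Lemma~\ref{lem:adjacent} some decomposition of $H\cup F$ separates $f$ and $f'$, so it separates one of them from the edge of $M$ in $F$. Replace $H,F$ by the two new factors and add that edge to $M$. If $F\ne K^*$, then $K^*$ is unchanged.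

\emph{Switch move.} Let $H\in\mathcal B$, let $F\notin\mathcal B\cup\{K^*\}$ be a factor with $M$-edge $e$, and let $f\in F$ be an edge of $G[U]$. Suppose that $b\in V(e)\cup V(f)$ is switchable for $H$ and that $\pi_H(b)\subseteq K^*\setminus\{e_K\}$. Then we can add $f$ to $M$ and remove $H$ from $\mathcal B$, and $K^*$ loses no edges other than those of $\pi_H(b)$.

Indeed, let $a\,b\,b'\,a'$ be the path of $H$ with $ab'=\chi_H(b)$ and $ba'=\eta(b)$, and let $H'$ be the switch of $H$ at this path. Its two new edges lie in $K^*\ne F$, so $H'$ is edge-disjoint from $F$, and Lemma~\ref{lem:switch} applies to $e$ and $f$. If a decomposition of $H\cup F$ separates them, let it replace $H,F$. Otherwise a decomposition of $H'\cup F$ separates them. Let $K'=(K^*\setminus\{ab',ba'\})\cup\{ab,b'a'\}$. Each of $a,b,b',a'$ loses one edge and gains one, and $ab,b'a'\in H$ were not in $K^*$, so $K'$ is a 2-factor, and $H',K'$ partition the edges of $H\cup K^*$. The only edge of $M$ in $H\cup K^*$ is $e_K$, which lies in $K'$ because $e_K\notin\pi_H(b)$. So $e$ is the only edge of $M$ in $H'\cup F$. Replace $H,F,K^*$ by the two factors of $H'\cup F$ and $K'$. In both cases add $f$ to $M$.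

\subsection*{Step 0: direct moves}
Make direct moves as long as possible. Afterward
\begin{equation}\label{eq:noempty}
\text{no edge of an empty factor lies in } G[U].
\end{equation}
This remains true to the end, since $U$ and $\mathcal B$ only shrink. If $\mathcal B=\emptyset$ we are done, so let $z\ge1$. Still $K^*=K$.

\subsection*{Step 1: reserving switches}
A switch move for one cycle may delete two edges of $K$ and covers two vertices, and so it may spoil the switches of the other cycles. We therefore assign to each empty cycle, in advance, an uncovered vertex at which it will be switched, such that the pairs of edges needed are disjoint.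

We choose distinct vertices $p_H\in U$, with $p_H$ switchable for $H$, such that the edges $\chi_H(p_H)$ are distinct from each other and from $e_K$. We do this for all $H\in\mathcal B$ if $c\ge3$, and for all but one cycle $H_0\in\mathcal B$ if $c=2$. Choose greedily. At the $s$-th choice, for the cycle $H$, at most $s-1$ vertices are taken. At most $s$ vertices $v$ have $\chi_H(v)$ equal to $e_K$ or to one of the $s-1$ earlier edges, because $\chi_H$ is injective. No vertex is unswitchable if $n$ is even, and at most five are if $n$ is odd. The number of excluded vertices is less than $|U|=c+2z+1$ in each case: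
\begin{itemize}
\item if $n$ is even, it is at most $2s-1\le 2z-1$;
\item if $n$ is odd and $c\ge4$, it is at most $2s+4\le 2z+4<2z+5\le|U|$;
\item if $c=2$, then $s\le z-1$, and it is at most $2s+4\le 2z+2<2z+3=|U|$.
\end{itemize}
For $c=2$ the count does not allow a last choice with $s=z$, which is the reason for Step 2.

Write $\pi_H=\pi_H(p_H)$. \emph{The sets $\pi_H$ are pairwise disjoint and do not contain $e_K$.} The edges $\chi_H(p_H)$ are distinct by choice, and the edges $\eta(p_H)$ are distinct because $\eta$ is injective. The ends of $\chi_H(p_H)$ are $H$-neighbors of $p_H\in U$, so by \eqref{eq:noempty} they are not in $U$, whereas every $\eta(p_{H'})$ has the end $p_{H'}\in U$. So no edge of the first kind equals one of the second kind. Finally $e_K\ne\chi_H(p_H)$ by choice, and $e_K\ne\eta(p_H)$ because $p_H$ is uncovered.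

\subsection*{Step 2: the unreserved cycle when $c=2$}
Here $n$ is odd and $K^*=K$ is a single cycle. We remove $H_0$ from $\mathcal B$ by a move that covers no reserved vertex and keeps all $\pi_H$ in $K^*$. There may be too few uncovered vertices at which to switch $H_0$, but the switch move also accepts the ends of the covered edge $e$, and these make up the count.

Let $P$ be the set of the $z-1$ reserved vertices and $T=U\setminus P$, so $|T|=z+4$. Every vertex of $T$ has at least $|T|-1-c=z+1$ neighbors in $T$, and by \eqref{eq:noempty} all edges of $G[T]$ lie in nonempty factors. If some vertex has two edges in $G[T]$ from the same factor $F\ne K$, the cherry move with $H_0$ and $F$ does what we want. If $z=1$ and some vertex has two edges of $K$ in $G[T]$, the cherry move with $H_0$ and $K$ gives a full matching. Assume that neither occurs.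

The set $T$ is nonempty and misses the ends of $e_K$, and $K$ is a single cycle through all vertices. So some $w\in T$ has a $K$-neighbor outside $T$, and at most one of its edges in $G[T]$ is in $K$. Hence $w$ has edges $f_1,\dots,f_z$ in $G[T]$ that lie in distinct nonempty factors other than $K$. Let $e_1,\dots,e_z$ be the edges of $M$ in these factors, and let $C=T\cup V(e_1)\cup\dots\cup V(e_z)$, so $|C|=3z+4$.

For every $b\in C$ there are a factor $F\notin\mathcal B\cup\{K\}$ with $M$-edge $e$ and an edge $f\in F$ of $G[T]$ such that $b\in V(e)\cup V(f)$. If $b\in V(e_t)$, take $f=f_t$. If $b\in T$, then $b$ has at least $z+1$ edges in $G[T]$, of which at most two are in $K$ if $z\ge2$ and at most one if $z=1$; let $f$ be one that is not in $K$.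

Let $X$ consist of $e_K$ and the edges of the $z-1$ sets $\pi_H$, so $|X|=2z-1$. We look for $b\in C$ that is switchable for $H_0$ with $\chi_{H_0}(b),\eta(b)\notin X$. At most five vertices are not switchable, and at most $2z-1$ have $\chi_{H_0}(b)\in X$. For $b\in C$ we have $\eta(b)\ne e_K$, because $b$ is uncovered or covered by some $e_t\ne e_K$, and $\eta(b)\ne\eta(p)$ for $p\in P$, because $b\notin P$. So $\eta(b)\in X$ forces $\eta(b)$ to be one of the $z-1$ edges $\chi_H(p_H)$, which happens for at most $z-1$ vertices. In total at most $5+(2z-1)+(z-1)=3z+3<|C|$ vertices are excluded, so $b$ exists. The switch move with $H_0,F,f,b$ covers two vertices of $T$ and deletes from $K^*$ no edge of $X$.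

\subsection*{Step 3: the reserved cycles}
After Step 1 if $c\ge3$, and after Step 2 if $c=2$, either the matching is full or the following holds in addition to \eqref{eq:noempty}:
\begin{itemize}
\item[(I)] the $p_H$ $(H\in\mathcal B)$ are distinct vertices of $U$, each $p_H$ is switchable for $H$, and the $\pi_H$ $(H\in\mathcal B)$ are pairwise disjoint subsets of $K^*\setminus\{e_K\}$.
\end{itemize}
While $z\ge1$, pick $H\in\mathcal B$, let $p=p_H$, and let $P=\{p_{H'}:H'\in\mathcal B\}$. The set $U\setminus P$ has $c+z+1$ vertices, so $p$ has at least $z+1$ neighbors in it. By \eqref{eq:noempty} the edges from $p$ to these neighbors lie in nonempty factors, and at most two of them lie in $K^*$.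

If one of these edges, $f=pp'$, lies in a factor $F\ne K^*$, make the switch move with $H,F,f$ and $b=p$. It covers only $p$ and $p'\notin P$, and $K^*$ loses at most the edges of $\pi_H$. So (I) holds again, with $z$ reduced by one. Otherwise $z+1\le2$, so $z=1$, and $p$ has two edges of $K^*$ in $G[U]$. The cherry move with $H$ and $K^*$ may destroy $K^*$, but it removes the last empty factor.

After finitely many rounds $\mathcal B=\emptyset$, and $M$ is a full matching of the current decomposition. This proves Proposition~\ref{prop:fill}, and with it Proposition~\ref{prop:dense} and Theorem~\ref{thm:main}. \qed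

\begin{thebibliography}{9}

\bibitem{problem}
``1. (presented by Richard Anstee)'',
\texttt{https://math.vanderbilt.edu/ellingmn/gfac03/unsolved.pdf}.

\bibitem{SS}
Sauer and Spencer, J. Combin. Theory Ser. B 25 (1978) 295--302.

\end{thebibliography}
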